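\title{A Carnot group with a periodic sub-Riemannian geodesic}

\begin{abstract}
We construct a Carnot group of rank $2$ and step at most $31$ and a real-analytic closed horizontal curve in it that is locally length-minimizing for every inner product on the first layer. This disproves the conjecture that Carnot groups have no periodic sub-Riemannian geodesics. Normal geodesics are never periodic, and no arc of our curve is normal. The curve closes up because of a rotational symmetry of order $17$, and it is minimizing near each of its points because a suitable covector makes it abnormal there. As a consequence, in every rank at least $2$ there is a Carnot group with periodic geodesics of every period, for every inner product on its first layer.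
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

A \emph{Carnot group} is a connected, simply connected Lie group $\mathbb G$ whose Lie algebra $\mathfrak g$, identified with the left-invariant vector fields, is stratified:
\[
\mathfrak g=\mathfrak g_1\oplus\cdots\oplus\mathfrak g_s,\qquad [\mathfrak g_1,\mathfrak g_j]=\mathfrak g_{j+1}\ \ (1\le j<s),\qquad [\mathfrak g_1,\mathfrak g_s]=0 .
\]
The number $s$ of nonzero layers is the \emph{step}, and $\dim\mathfrak g_1$ is the \emph{rank}. Fix an inner product on $\mathfrak g_1$. An absolutely continuous curve $x(t)$ is \emph{horizontal} if for almost every $t$ its velocity is the value at $x(t)$ of a field $u(t)\in\mathfrak g_1$; we write $\dot x=xu$ and call $u$ the \emph{control}. The length of $x$ is $\int|u|\,dt$, and the Carnot--Carath\'eodory distance $d$ is the infimum of the lengths of horizontal curves between two points. A horizontal curve is parametrized by \emph{arc length} if $|u|=1$ almost everywhere; every horizontal curve of finite length can be so reparametrized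 without changing its length. A \emph{geodesic} is a horizontal curve $\gamma\colon\mathbb R\to\mathbb G$, parametrized by arc length, that is locally length-minimizing: every $t_0$ has a neighborhood on which $d(\gamma(a),\gamma(b))=|b-a|$. It is \emph{periodic} if $\gamma(t+T)=\gamma(t)$ for some $T>0$ and all $t$.

Does some Carnot group, with some inner product on its first layer, have a periodic geodesic? Conjecture~1 of \cite{flow} says that none does. We show that the conjecture is false.

Two classes of curves organize the discussion. Let $X_1,\dots,X_k$ be an orthonormal basis of $\mathfrak g_1$ and write $u=\sum u_iX_i$. An arc-length horizontal curve, or an arc of it (its restriction to an open interval), is \emph{normal} if there is $\eta\in\mathfrak g^*$ with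
\begin{equation}\label{eq:normal}
u_i(t)=\eta(\mathrm{Ad}_{x(t)}X_i),\qquad i=1,\dots,k .
\end{equation}
With $P_Y=\eta(\mathrm{Ad}_xY)$ these are Hamilton's equations $\dot x=x\sum P_{X_i}X_i$, $\dot P_Y=P_{[u,Y]}$ for the Hamiltonian $\frac12\sum P_{X_i}^2$. A horizontal curve or arc is \emph{abnormal} if there is $\eta\neq0$ with $\eta(\mathrm{Ad}_{x(t)}X_i)=0$ for all $i$ and $t$. The second condition involves neither the inner product nor the parametrization. The definition of a geodesic does not distinguish between the two classes.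

\subsection{Why one would guess that there is none}

In step $1$ the group is a Euclidean space and the geodesics are straight lines. The next case is the Heisenberg group, with $\mathfrak g_1$ spanned by $X_1,X_2$ and $\mathfrak g_2$ by $X_{12}=[X_1,X_2]$. In exponential coordinates a horizontal curve satisfies $\dot x_1=u_1$, $\dot x_2=u_2$, $\dot x_3=\frac12(x_1\dot x_2-x_2\dot x_1)$, so it closes up exactly when the plane curve $(x_1,x_2)$ is closed and encloses signed area zero. For a normal curve, Hamilton's equations read $\dot u_1=-fu_2$, $\dot u_2=fu_1$ with the constant $f=\eta(X_{12})$. The plane curve is a line or a circle, a circle encloses nonzero area, and so no normal curve closes.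

There is also a general reason. For $\varrho>0$ the \emph{dilation} $\delta_\varrho$ is the automorphism of $\mathbb G$ whose differential is multiplication by $\varrho^j$ on $\mathfrak g_j$. It turns a horizontal curve with control $u$ into one with control $\varrho u$, so it multiplies lengths and distances by $\varrho$. A closed horizontal curve can therefore be shortened to first order by dilating it. On a Riemannian manifold this rules out local minimality: a partition of unity cuts the variation field into pieces supported in short arcs, and one of the pieces shortens its arc with fixed end points. For normal curves a version of this argument survives, as part (a) of Theorem~\ref{thm:compl} shows. In general, however, the pieces need not be tangent to families of \emph{horizontal} curves with fixed end points, and this is the gap through which the counterexample passes.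

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a Carnot group $\mathbb G$ of rank $2$ and step at most $31$ and a real-analytic immersed closed horizontal curve in $\mathbb G$ whose arc-length parametrization is, for every inner product on $\mathfrak g_1$, locally length-minimizing, that is, a periodic geodesic.
\end{theorem}

\begin{theorem}\label{thm:compl}
\emph{(a)} In no Carnot group is a periodic arc-length curve normal. If $\gamma$ is a periodic geodesic, there is $t_0$ such that no arc of $\gamma$ around $t_0$ is normal. No arc of the curve of Theorem~\ref{thm:main} is normal.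

\emph{(b)} For every $k\ge2$ there is a Carnot group of rank $k$ which, for every inner product on its first layer, has periodic geodesics of every prescribed period $T>0$.
\end{theorem}

Part (a), proved in Section~\ref{sec:normal}, tells us to look among abnormal curves. Section~\ref{sec:criterion} gives a criterion for an abnormal curve in rank $2$ to be minimizing near a point. It remains to find a curve that is both closed and abnormal, and these two demands pull in opposite directions: closedness imposes more conditions as the group grows, while abnormality needs a large group to have enough covectors. Section~\ref{sec:group} builds a group in which both demands become conditions on a plane curve $w(t)\in\mathbb C$, and it works them out in the smallest case. In Section~\ref{sec:closed} a symmetry of order $17$ closes the lift of $w=e^{8it}+\sqrt{8/9}\,e^{-9it}$. Abnormality becomes an identity between Laurent polynomials, solved in Section~\ref{sec:reality} with the functions produced in Section~\ref{sec:functions}. Section~\ref{sec:rank} proves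 part (b).

\section{Normal curves do not close}\label{sec:normal}

We first fix the facts about nilpotent groups that are used throughout. In a simply connected nilpotent Lie group the exponential map is a real-analytic diffeomorphism; the exponential of a subalgebra is a closed, simply connected subgroup, and the exponential of an ideal is a normal subgroup. If $\dot x=xu$, then
\begin{equation}\label{eq:Ad}
\frac{d}{dt}\mathrm{Ad}_{x(t)}Y=\mathrm{Ad}_{x(t)}[u(t),Y].
\end{equation}
In particular, for $\eta\in\mathfrak g^*$ and $Y'\in\mathfrak g$ the function $f(x)=\eta(\mathrm{Ad}_xY')$ has derivatives $(Yf)(x)=\eta(\mathrm{Ad}_x[Y,Y'])$. Finally, $\mathrm{Ad}_{\exp Y}=e^{\mathrm{ad}\,Y}$, so in a Carnot group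
\begin{equation}\label{eq:filtration}
\mathrm{Ad}_xY-Y\in\textstyle\bigoplus_{i>j}\mathfrak g_i\qquad\text{for }Y\in\mathfrak g_j .
\end{equation}

The dilation argument of the introduction takes the following exact form.

\begin{lemma}\label{lem:dilation}
Let $\Omega\colon\mathbb G\to\mathfrak g$, $\Omega(x)=\frac{d}{d\varrho}\big|_{\varrho=1}\delta_\varrho(x)x^{-1}$. Along a horizontal curve, $\frac{d}{dt}\Omega(x(t))=\mathrm{Ad}_{x(t)}u(t)$. Hence $x(T)=x(0)$ implies $\int_0^T\mathrm{Ad}_{x}u\,dt=0$.
\end{lemma}

\begin{proof}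
For $u\in\mathfrak g_1$ and $\epsilon\in\mathbb R$ we have $\delta_\varrho(\exp\epsilon u)=\exp\varrho\epsilon u$, so
\[
\delta_\varrho(x\exp\epsilon u)\,(x\exp\epsilon u)^{-1}=\delta_\varrho(x)x^{-1}\cdot\exp\big((\varrho-1)\epsilon\,\mathrm{Ad}_xu\big).
\]
Both factors equal $e$ at $\varrho=1$, so their derivatives add: $\Omega(x\exp\epsilon u)=\Omega(x)+\epsilon\,\mathrm{Ad}_xu$. Thus the derivative of the smooth map $\Omega$ along the field $u$ is $\mathrm{Ad}_xu$, and the chain rule gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]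
Let $x$ be an arc-length curve with period $T$, normal with covector $\eta$. By \eqref{eq:normal}, $1=|u|^2=\sum u_i\,\eta(\mathrm{Ad}_xX_i)=\eta(\mathrm{Ad}_xu)$. Integrating and using Lemma~\ref{lem:dilation} gives $T=\eta(0)=0$, a contradiction.

Next, let $\gamma$ be a periodic arc-length curve that is real-analytic on $\mathbb R$. Then no arc of $\gamma$ is normal: both sides of \eqref{eq:normal} are analytic in $t$, so if they agreed on an interval they would agree on $\mathbb R$, and $\gamma$ would be normal. This applies to the curve of Theorem~\ref{thm:main}: it is analytic and immersed, so its speed is a positive analytic function and its arc-length parametrization is analytic.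

Finally, let $\gamma$ be a periodic geodesic and suppose that every $t_0$ lies in a normal arc. A normal arc solves $\dot x=x\sum_i\eta(\mathrm{Ad}_xX_i)X_i$, an ordinary differential equation with analytic right side, so it is analytic. Then $\gamma$ is analytic on $\mathbb R$ and has normal arcs, which contradicts the previous paragraph.
\end{proof}

\section{A criterion for local minimality in rank two}\label{sec:criterion}

\begin{proposition}\label{prop:criterion}
Let $\mathbb G$ have rank $2$, let $X_1,X_2$ be an orthonormal basis of $\mathfrak g_1$ and $X_{12}=[X_1,X_2]$. Let $\gamma$ be a smooth arc-length horizontal curve, let $\eta\in\mathfrak g^*$, and put $P_i(x)=\eta(\mathrm{Ad}_xX_i)$, $f(x)=\eta(\mathrm{Ad}_xX_{12})$. Assume that $P_1=P_2=f=0$ along $\gamma$ near $t_0$ and that $(X_1f,X_2f)\neq0$ at $\gamma(t_0)$. Then $\gamma$ is length-minimizing on a neighborhood of $t_0$.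
\end{proposition}

The first assumption says that $\eta$ makes the arc abnormal (the condition $f=0$ follows from $P_1=P_2=0$, because $\dot P_1=-u_2f$ and $\dot P_2=u_1f$). The second is a nondegeneracy condition. The mechanism is already visible in a three-dimensional model, which is not a Carnot group.

\begin{example}\label{ex:model}
On $\mathbb R^3$ declare $Y_1=(1+x_1)\partial_2+x_1^2\partial_3$ and $Y_2=\partial_1$ orthonormal, and let $\gamma(t)=(0,t,0)$. If we forget $x_3$, the line $x_1=0$ is not minimizing in the plane with metric $dx_1^2+(1+x_1)^{-2}dx_2^2$: the graph $x_1=\epsilon\varphi(x_2)$ over $[0,T]$ of a bump $\varphi\geq0$ has length $T-\epsilon\int\varphi+O(\epsilon^2)$. The coordinate $x_3$ forbids this shortcut. Let $\dot x=\alpha Y_1+\beta Y_2$, $\alpha^2+\beta^2=1$, be a competitor on $[0,L]$, $L\le T$, from $0$ to $(0,T,0)$. Put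
\begin{equation}\label{eq:EIm}
E=\int_0^L(1-\alpha)\ge0,\qquad I=\int_0^L|x_1|,\qquad m=\max_{[0,L]}|x_1| .
\end{equation}
Here $E$ is the length lost by not moving along $Y_1$, and $I$ bounds what is gained by leaving $x_1=0$: indeed $T=\int\alpha(1+x_1)\le L-E+I$. Since $\beta^2=(1-\alpha)(1+\alpha)\le2(1-\alpha)$, the Cauchy--Schwarz inequality gives $m\le\int|\beta|\le\sqrt{2LE}$. The end point condition $0=\int\dot x_3=\int\alpha x_1^2$ gives $\int x_1^2=\int(1-\alpha)x_1^2\le m^2E\le2LE^2$, hence $I\le\sqrt2\,LE$. So $T\le L-E(1-\sqrt2\,L)$, and $L\ge T$ as soon as $T\le1/\sqrt2$. The point is the sign of $x_1^2$: a competitor that leaves $x_1=0$ can restore $x_3=0$ only by running backward, and this costs more than it gains.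
\end{example}

The proof of the proposition brings the general situation into this form, up to error terms. The covector $\eta$ provides the coordinate that plays the role of $x_3$.

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Take $t_0=0$, let $n=\dim\mathbb G$, and work near $\gamma(0)$.

\emph{Step 1: an adapted frame.} Put $|\nabla f|^2=(X_1f)^2+(X_2f)^2$, which is positive near $\gamma(0)$, and
\[
Y_2=\frac{(X_1f)X_1+(X_2f)X_2}{|\nabla f|},\qquad Y_1=\pm\frac{-(X_2f)X_1+(X_1f)X_2}{|\nabla f|}.
\]
This is an orthonormal horizontal frame with $Y_1f=0$ and $Y_2f=|\nabla f|$. Since $f\circ\gamma=0$, the unit vector $\dot\gamma$ annihilates $f$, so by continuity $\dot\gamma=Y_1(\gamma)$ for one constant choice of the sign. The field $Y_1$ is tangent and $Y_2$ is transverse to the hypersurface $\Sigma=\{f=0\}$, which contains $\gamma$. Choose coordinates $(x_2,\dots,x_n)$ on $\Sigma$ with $Y_1|_\Sigma=\partial_2$ and $\gamma(t)=(t,0,\dots,0)$, and extend them by the flow of $Y_2$, with time $x_1$. Recall Hadamard's lemma: a smooth function on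 a box that vanishes where some coordinates vanish is a combination of these coordinates with smooth coefficients. Since $Y_1-\partial_2$ vanishes on $\Sigma=\{x_1=0\}$,
\[
Y_2=\partial_1,\qquad Y_1=\partial_2+x_1W,\qquad W=\textstyle\sum_jW_j\partial_j\ \text{ smooth}.
\]

\emph{Step 2: the covector in these coordinates.} Let $\lambda_t\in T^*_{\gamma(t)}\mathbb G$ be given by $\lambda_t(Y)=\eta(\mathrm{Ad}_{\gamma(t)}Y)$ for left-invariant $Y$. By assumption it annihilates $X_1,X_2,X_{12}$. For every smooth field $Y$,
\begin{equation}\label{eq:transport}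
\frac{d}{dt}\lambda_t(Y)=\lambda_t([Y_1,Y]).
\end{equation}
To see this, write $Y=\sum a_jE_j$ with a basis $E_j$ of $\mathfrak g$ and $Y_1=b_1X_1+b_2X_2$, so that $b_i(\gamma(t))=u_i(t)$. By \eqref{eq:Ad} the left side is $\sum_j(Y_1a_j)\lambda_t(E_j)+a_j\lambda_t([u,E_j])$. On the right, $[Y_1,Y]=\sum_j(Y_1a_j)E_j+a_j[Y_1,E_j]$ and $[Y_1,E_j]=\sum_ib_i[X_i,E_j]-(E_jb_i)X_i$, and the last terms are annihilated because $P_1=P_2=0$.

For $j\ge2$ we have $[Y_1,\partial_j]=-x_1\partial_jW=0$ on $\gamma$, so $\lambda_t(\partial_j)$ is constant. Also $\lambda_t(\partial_2)=\lambda_t(Y_1)=0$ and $\lambda_t(\partial_1)=\lambda_t(Y_2)=0$. Thus $\lambda_t=\sum_{j\ge3}\lambda_j\,dx_j$ with constants $\lambda_j$. Now $[Y_2,Y_1]=W+x_1\partial_1W$ and $[Y_2,[Y_2,Y_1]]=2\partial_1W+x_1\partial_1^2W$. Differentiating $\lambda_t(Y_2)=0$ by \eqref{eq:transport} gives $\lambda_t(W)=0$. On the other hand, the change of frame has determinant $\pm1$, so $[Y_2,Y_1]=\pm X_{12}+h_1X_1+h_2X_2$ with smooth $h_i$. Writing $Y_2=c_1X_1+c_2X_2$, we find $[Y_2,[Y_2,Y_1]]=\pm\sum_ic_i[X_i,X_{12}]$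 modulo combinations of $X_1,X_2,X_{12}$. Since $\lambda_t([X_i,X_{12}])=(X_if)(\gamma(t))$,
\[
2\lambda_t(\partial_1W)=\lambda_t([Y_2,[Y_2,Y_1]])=\pm Y_2f=\pm|\nabla f|\neq0 .
\]
This is where nondegeneracy enters. In particular $\lambda_t\neq0$, and after a linear change of $x_3,\dots,x_n$, which preserves the form of $Y_1$, $Y_2$ and $\gamma$, we have $\lambda_t=\pm dx_3$, with the sign of $x_3$ chosen so that $\partial_1W_3>0$ on $\gamma$. Moreover $W_3=0$ on $\gamma=\{x_1=x_3=\dots=x_n=0\}$. Hadamard's lemma gives
\[
W_3=x_1\psi+\textstyle\sum_{j\ge3}x_j\chi_j,\qquad\psi=\partial_1W_3\ \text{ on }\gamma .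
\]
Fix a compact box around $\gamma(0)$ on which $\psi\ge c_0>0$. On it $W_j,\psi,\chi_j$ are bounded, and the $\partial_3$-component of $Y_1$ is $\psi x_1^2$ plus an error, as in Example~\ref{ex:model}.

\emph{Step 3: the estimate.} Let $\dot x=\alpha Y_1+\beta Y_2$, $\alpha^2+\beta^2=1$, on $[0,L]$ with $L\le T$, go from $\gamma(p)$ to $\gamma(p+T)$, where $p,p+T\in(-\epsilon,\epsilon)$. Arc-length curves have bounded coordinate velocity in the box, so for small $\epsilon$ the competitor stays in it. Define $E,I,m$ by \eqref{eq:EIm}; the letter $C$ denotes constants that depend only on the box.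
\begin{itemize}
\item[(i)] $\dot x_1=\beta+\alpha x_1W_1$ and $x_1(0)=0$. Gronwall's inequality gives $m\le C\int|\beta|\le C\sqrt{LE}$.
\item[(ii)] For $j\ge3$, $\dot x_j=\alpha x_1W_j$ and $x_j(0)=0$, so $|x_j|\le CI$.
\item[(iii)] $T=\int\dot x_2=\int\alpha(1+x_1W_2)\le L-E+CI$.
\item[(iv)] $0=\int\dot x_3=\int\alpha\psi x_1^2+\sum_{j\ge3}\int\alpha x_1x_j\chi_j$, so $\int\alpha\psi x_1^2\le CI^2$ by (ii).
\end{itemize}
By (iv) and $I^2\le L\int x_1^2$,
\[
c_0\int x_1^2\le\int(1-\alpha)\psi x_1^2+\int\alpha\psi x_1^2\le Cm^2E+CL\int x_1^2 .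
\]
For small $\epsilon$ the last term is absorbed on the left, and (i) gives $\int x_1^2\le CLE^2$, hence $I\le CLE$. Then (iii) yields $T-L\le-E(1-CL)\le0$ for small $\epsilon$. So no competitor is shorter than $T$.
\end{proof}

\section{The group and a reduction to functions of one variable}\label{sec:group}

\subsection{The group}

A horizontal curve is determined by its initial point and by the curve $\int u\,dt$ in $\mathfrak g_1$, and it closes up when many iterated integrals of $u$ vanish. We want a rotational symmetry to kill these integrals. Identify a two-dimensional first layer with $\mathbb C$ and write its elements as $vA+\bar vB$, $v\in\mathbb C$. The rotation $v\mapsto\omega v$ acts by $A\mapsto\omega A$, $B\mapsto\omega^{-1}B$, so a bracket with $i$ letters $A$ and $j$ letters $B$ is multiplied by $\omega^{i-j}$. Symmetry can help only in the components with $\omega^{i-j}\neq1$. The bracket $Z=[B,A]$, which measures area, is fixed by all rotations and cannot be avoided. The relation $[B,Z]=0$ removes all other fixed brackets: it lets $B$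 act only by turning a letter $A$ into $Z$, so every longer bracket is a bracket in $A$ and $Z$ with at least one $A$.

Let $k\ge2$; from Section~\ref{sec:closed} on, $k=16$. Let $\mathfrak L$ be the free nilpotent \emph{complex} Lie algebra of step $k$ on two generators $A,Z$, that is, the quotient of the free Lie algebra by the brackets of length greater than $k$. Its universal property is this: if $\hat A,\hat Z$ lie in a complex Lie algebra and all their brackets of length $k+1$ vanish, then $A\mapsto\hat A$, $Z\mapsto\hat Z$ extends to a homomorphism. The algebra $\mathfrak L$ is bigraded by $(c,q)$, the numbers of letters $A$ and $Z$; the length is $c+q$. Let $D$ be the derivation with $DA=Z$, $DZ=0$. It preserves the length, so it is defined on $\mathfrak L$, and it maps bidegree $(c,q)$ to $(c-1,q+1)$. Let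
\[
\mathfrak h=\mathbb CB\ltimes\mathfrak L,\qquad[B,Y]=DY\quad(Y\in\mathfrak L).
\]
Give $A,B$ level $1$ and bidegree $(c,q)$ level $c+2q$. Since $D$ raises the level by $1$, this is a grading of $\mathfrak h$ by positive integers, so $\mathfrak h$ is nilpotent. Let $H$ be its simply connected group. Put
\[
V=\{vA+\bar vB:v\in\mathbb C\},\qquad\mathfrak g=\text{the real subalgebra of }\mathfrak h\text{ generated by }V,\qquad\mathbb G=\exp\mathfrak g\subset H .
\]
The algebra $\mathfrak g$ is spanned over $\mathbb R$ by the iterated brackets $[v_1,[v_2,\dots,v_j]]$ of elements of $V$, and such a bracket has level $j$. So $\mathfrak g$ is graded by level, $\mathfrak g_1=V$, $\mathfrak g_{j+1}=[V,\mathfrak g_j]$, and $\mathbb G$ is a Carnot group of rank $2$. Elements of $\mathfrak L$ of length at least $2$ have $c\ge1$, hence $q\le k-1$ and level $(c+q)+q\le2k-1$. For $k=16$ the step of $\mathbb G$ is at most $31$.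

With $X_1=A+B$ and $X_2=i(A-B)$ we have $vA+\bar vB=v_1X_1+v_2X_2$ for $v=v_1+iv_2$, and
\begin{equation}\label{eq:brackets}
X_{12}=[X_1,X_2]=2i[B,A]=2iZ,\qquad[vA+\bar vB,X_{12}]=2iv[A,Z].
\end{equation}
Thus $\mathfrak g_2=\mathbb RX_{12}$ and $\mathfrak g_3=\mathbb C[A,Z]$. The second equality shows that $\mathfrak h$ is not the complexification of $\mathfrak g$; it is a complex algebra that contains $\mathfrak g$ and in which it is easier to compute.

\subsection{Lifting a plane curve}

Let $w\colon\mathbb R\to\mathbb C$ be smooth with $\dot w\neq0$ everywhere, and let $x(t)\in\mathbb G$ be its \emph{lift}, the horizontal curve with $x(0)=e$ and control $\dot wA+\overline{\dot w}B$. We factor out $B$. Let $s$ be a function with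
\[
\dot s=\bar w\dot w .
\]
Its real part is $\frac12|w|^2$ up to a constant and its imaginary part is twice the area swept by the radius vector. Let $h(t)\in\exp\mathfrak L$ solve
\begin{equation}\label{eq:h}
\dot h=h(\dot wA+\dot sZ),
\end{equation}
and put $g=h\exp(\bar wB)$. Since $\mathrm{Ad}_{\exp(-\bar wB)}=e^{-\bar wD}$ on $\mathfrak L$ sends $A$ to $A-\bar wZ$ and fixes $Z$,
\[
g^{-1}\dot g=\dot w(A-\bar wZ)+\dot sZ+\overline{\dot w}B=\dot wA+\overline{\dot w}B .
\]
Hence $x(t)=g(0)^{-1}g(t)$. The lift is now described by the development \eqref{eq:h} of the curve $(w,s)\in\mathbb C^2$ in a free nilpotent group. If $w$ and $h$ are periodic with a common period, so is $x$.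

The criterion of Section~\ref{sec:criterion} also has a simple form. Let
\[
\mathcal F=\big\{\,t\mapsto\ell(\mathrm{Ad}_{h(t)}[A,Z])\ :\ \ell\colon\mathfrak L\to\mathbb C\ \text{ complex linear}\,\big\}.
\]
This is a complex vector space of functions. It does not depend on the solution $h$, because two solutions of \eqref{eq:h} differ by a constant left factor $\beta$, which is absorbed in $\ell\circ\mathrm{Ad}_\beta$.

\begin{lemma}\label{lem:reduction}
Suppose that $F\in\mathcal F$, that $\dot wF$ is real for all $t$, and that $F(t_0)\neq0$. Then for every inner product on $\mathfrak g_1$ the arc-length reparametrization of $x$ is length-minimizing near $x(t_0)$.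
\end{lemma}

\begin{proof}
Let $F=\ell(\mathrm{Ad}_h[A,Z])$. Extend $\ell$ to $\mathfrak h$ by $\ell(B)=0$ and put $\eta(Y)=\mathrm{Re}\,\ell(\mathrm{Ad}_{g(0)}Y)$ for $Y\in\mathfrak g$, so that $\eta(\mathrm{Ad}_{x(t)}Y)=\mathrm{Re}\,\ell(\mathrm{Ad}_{g(t)}Y)$. Since $D[A,Z]=[Z,Z]+[A,0]=0$, we have $\mathrm{Ad}_g[A,Z]=\mathrm{Ad}_h[A,Z]$. Let $f(x)=\eta(\mathrm{Ad}_xX_{12})$. By \eqref{eq:brackets}, for $Y=vA+\bar vB$,
\[
(Yf)(x(t))=\mathrm{Re}(2ivF(t)),\qquad\frac{d}{dt}f(x(t))=\mathrm{Re}(2i\dot wF)=0 .
\]
So $f$ is constant along $x$, and $(X_1f,X_2f)\neq0$ at $x(t_0)$ because $F(t_0)\neq0$.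

We now adjust $\eta$ on the two lowest layers. Add to $\eta$ a functional that vanishes on all layers except $\mathfrak g_2=\mathbb RX_{12}$. By \eqref{eq:filtration} this changes $f$ by an arbitrary constant, so we can make $f=0$ along $x$ without changing the derivatives of $f$. Then $\frac{d}{dt}P_i=\eta(\mathrm{Ad}_x[u,X_i])$ is a multiple of $f$, so $P_1,P_2$ are constant along $x$. Adding a functional that vanishes on all layers except $\mathfrak g_1$ changes the $P_i$ by arbitrary constants and does not change $f$, again by \eqref{eq:filtration}. So we may assume $P_1=P_2=f=0$ along $x$.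

For another basis $X_1',X_2'$ of $\mathfrak g_1$, the functions $P_i'$ are combinations of the $P_i$, and $[X_1',X_2']$ is a nonzero multiple of $X_{12}$. Hence the hypotheses of Proposition~\ref{prop:criterion} hold for an orthonormal basis of any inner product. They do not depend on the parametrization, and the arc-length reparametrization is smooth because $\dot w\neq0$.
\end{proof}

\subsection{The smallest case}

\begin{example}\label{ex:k2}
Let $k=2$. Then $\mathfrak L$ has basis $A,Z,[A,Z]$, and $\mathfrak g$ has dimension $5$ and step $3$. Write $h=\exp(wA+sZ+\varphi[A,Z])$. The formula $\exp(-Y)\frac{d}{dt}\exp Y=\dot Y-\frac12[Y,\dot Y]$, valid in step $2$, turns \eqref{eq:h} into $\dot\varphi=\frac12(w\dot s-s\dot w)$. So the lift of a closed curve $w$ closes if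
\[
\oint ds=0\qquad\text{and}\qquad\oint s\,dw=0 .
\]
The first condition says that the signed area is zero. Suppose it holds, and suppose that $w(t+\tau)=\omega w(t)$ with $\omega^n=1$, $\omega\neq1$, so that $w$ has period $n\tau$. Then $\dot s$ is $\tau$-periodic, so $s(t+\tau)-s(t)$ is a constant whose $n$-fold multiple is $\oint ds=0$, and $s$ is $\tau$-periodic. Therefore
\[
\oint s\,dw=(1+\omega+\dots+\omega^{n-1})\int_0^\tau s\,dw=0 :
\]
symmetry gives the second condition for free. But $[A,Z]$ is central in $\mathfrak L$, so $\mathcal F$ consists of the constants, and $\dot wF$ is real for a constant $F\neq0$ only if $w$ moves along a line. Closing is easy and abnormality is impossible.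

For $k=3$, equation \eqref{eq:Ad} gives $\frac{d}{dt}\mathrm{Ad}_h[A,Z]=\dot w[A,[A,Z]]+\dot s[Z,[A,Z]]$, so $\mathcal F$ is spanned by $1,w,s$. The space $\mathcal F$ grows with $k$, while the symmetry must now kill components that are multiplied by $\omega^2$, and in general by $\omega^c$ for larger and larger $c$. The order of the symmetry has to grow with $k$.
\end{example}

\section{The closed curve}\label{sec:closed}

From now on $k=16$. A curve with two frequencies, $w=e^{ipt}+be^{-iqt}$ with $b>0$, has a symmetry of order $p+q$, and the constant term of $\bar w\dot w$ is $i(p-qb^2)$. Zero area thus forces $b^2=p/q$. We take $p=8$, $q=9$; Section~\ref{sec:reality} explains these numbers. Let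
\[
\kappa=\tfrac89,\qquad b=\sqrt\kappa,\qquad w(t)=e^{8it}+be^{-9it},\qquad\zeta=e^{8it},\qquad y=b^{-1}e^{-17it};
\]
see Figure~\ref{fig:curve}. The function $y$ is invariant under the symmetry, and all computations will be done with Laurent polynomials in $y$. We have
\begin{equation}\label{eq:y}
|y|=\kappa^{-1/2},\qquad\bar y=\frac1{\kappa y},\qquad\dot y=-17iy,\qquad\zeta^{17}=(by)^{-8}=\kappa^{-4}y^{-8},
\end{equation}
and, using $\kappa/b=b$ and $\frac98b=b^{-1}$,
\begin{equation}\label{eq:w}
w=\zeta(1+\kappa y),\qquad\bar w=\zeta^{-1}(1+y^{-1}),\qquad\dot w=8i\zeta(1-y).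
\end{equation}
Since $|y|>1$, $\dot w$ never vanishes. Moreover $\bar w\dot w=8i(1+y^{-1})(1-y)=-8i(y-y^{-1})$, which is the derivative of
\[
s=\tfrac8{17}(y+y^{-1}).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\draw[thin] plot[domain=0:360,samples=900] ({cos(8*\x)+0.9428*cos(9*\x)},{sin(8*\x)-0.9428*sin(9*\x)});
\end{tikzpicture}
\caption{The plane curve $w(t)=e^{8it}+\sqrt{8/9}\,e^{-9it}$, $0\le t\le2\pi$, whose horizontal lift is the periodic geodesic of Theorem~\ref{thm:main}. It is immersed, invariant under the rotation by $2\pi/17$, and encloses signed area zero.}\label{fig:curve}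
\end{figure}

Let $\tau=2\pi/17$ and $\omega=e^{8i\tau}=e^{-9i\tau}$, a primitive $17$th root of unity. Then $w(t+\tau)=\omega w(t)$, while $y$ and $s$ are $\tau$-periodic. Let $R$ be the automorphism of $\mathfrak L$, and of $\exp\mathfrak L$, with $A\mapsto\omega A$, $Z\mapsto Z$. It multiplies bidegree $(c,q)$ by $\omega^c$, and $R^{17}$ is the identity.

\begin{lemma}\label{lem:closed}
Equation \eqref{eq:h} has a solution with $h(t+\tau)=R(h(t))$. This $h$, and hence the lift $x$, is $2\pi$-periodic.
\end{lemma}

In Example~\ref{ex:k2} a geometric sum vanished. In a noncommutative group the same cancellation is obtained by moving the initial point of $h$ to a ``center of symmetry'', found one length at a time.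

\begin{proof}
Let $\mathfrak K$ be the sum of the components of $\mathfrak L$ with $c\ge1$. It is an ideal, and $\mathfrak L=\mathbb CZ\oplus\mathfrak K$. Put $K=\exp\mathfrak K$. On $\mathfrak K$ we have $1\le c\le16$, so $\omega^c\neq1$ and $R-1$ is invertible on $\mathfrak K$. This is where the step $16$ must be smaller than the order $17$.

Let $h_0$ be any solution of \eqref{eq:h}. The curves $R(h_0(t))$ and $h_0(t+\tau)$ both solve $\dot h=h(\omega\dot w(t)A+\dot s(t)Z)$, so $h_0(t+\tau)=\Gamma R(h_0(t))$ with a constant $\Gamma$. Let $\chi\colon\exp\mathfrak L\to\mathbb C$ be the homomorphism with $d\chi(Z)=1$, $d\chi(\mathfrak K)=0$; its kernel is $K$. Then $\chi\circ R=\chi$ and $\chi(h_0)-s$ is constant, so $\chi(\Gamma)=s(t+\tau)-s(t)=0$ and $\Gamma\in K$. This is where zero area is used.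

We claim that $\beta\Gamma R(\beta)^{-1}=e$ for some $\beta\in K$. Let $K^{(j)}$ be the exponential of the part of $\mathfrak K$ of length at least $j$. These are normal subgroups of $K$, $K^{(1)}=K$, $K^{(17)}=\{e\}$, and $K^{(j)}/K^{(j+1)}$ is central in $K/K^{(j+1)}$. We construct $\beta_j\in K$ with $\beta_j\Gamma R(\beta_j)^{-1}\in K^{(j)}$, starting from $\beta_1=e$. Given $\beta_j$, this element is congruent modulo $K^{(j+1)}$ to $\exp c_j$ with $c_j\in\mathfrak K$ of length $j$. Take $d_j\in\mathfrak K$ of length $j$ with $(R-1)d_j=c_j$ and put $\beta_{j+1}=\exp(d_j)\beta_j$. Then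
\[
\beta_{j+1}\Gamma R(\beta_{j+1})^{-1}=\exp(d_j)\,\beta_j\Gamma R(\beta_j)^{-1}\exp(-Rd_j)\equiv\exp(d_j+c_j-Rd_j)=e
\]
modulo $K^{(j+1)}$. So $\beta=\beta_{17}$ has the required property.

Now $h=\beta h_0$ satisfies $h(t+\tau)=\beta\Gamma R(\beta)^{-1}R(h(t))=R(h(t))$, so $h(t+2\pi)=R^{17}(h(t))=h(t)$. Since $w$ is $2\pi$-periodic, so are $g$ and $x$.
\end{proof}

We fix this $h$.

\section{The reality equation and the proof of Theorem~\ref{thm:main}}\label{sec:reality}

By Lemma~\ref{lem:reduction} we need functions $F\in\mathcal F$ with $\dot wF$ real. The symmetry tells us where to look. If $\ell$ vanishes on all components of $\mathfrak L$ except those with $c$ letters $A$, then $\ell\circ R=\omega^c\ell$, and $\mathrm{Ad}_{R(h)}=R\,\mathrm{Ad}_hR^{-1}$ gives $F(t+\tau)=\omega^{c-1}F(t)$. So $\dot wF$ is multiplied by $\omega^c$ under the shift by $\tau$, and its complex conjugate by $\omega^{17-c}$. A real function must therefore combine the weights $c$ and $17-c$. We use the balanced pair $8,9$ and look for $F_1=w^7L_1(y)$ and $F_2=w^8L_2(y)$ in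 $\mathcal F$, with Laurent polynomials $L_j$, such that $\dot wF_2=\overline{\dot wF_1}$.

For a Laurent polynomial $L$ let $L^*(y)=\bar L(1/(\kappa y))$, where $\bar L$ has the conjugate coefficients; along the curve $\overline{L(y)}=L^*(y)$ by \eqref{eq:y}. From \eqref{eq:w},
\begin{equation}\label{eq:direct}
\dot w\,w^{c-1}L=8i\zeta^{c}(1-y)(1+\kappa y)^{c-1}L .
\end{equation}
Also $\overline{\dot w}=8i\zeta^{-1}(\kappa y)^{-1}(1-\kappa y)$, $\bar w^{\,c-1}=\zeta^{1-c}y^{1-c}(1+y)^{c-1}$ and $\zeta^{-c}=\zeta^{17-c}\kappa^4y^8$, so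
\begin{equation}\label{eq:conj}
\overline{\dot w\,w^{c-1}L}=8i\zeta^{17-c}\kappa^3y^{8-c}(1-\kappa y)(1+y)^{c-1}L^* .
\end{equation}
Comparing \eqref{eq:direct} for $c=9$ with \eqref{eq:conj} for $c=8$, we see that $\dot wF_2=\overline{\dot wF_1}$ is equivalent to the \emph{reality equation}
\begin{equation}\label{eq:reality}
(1-y)(1+\kappa y)^8L_2=\kappa^3(1-\kappa y)(1+y)^7L_1^* .
\end{equation}
It is easy to solve in Laurent polynomials; the difficulty is to stay inside $\mathcal F$. The next proposition, proved in Section~\ref{sec:functions}, gives enough room. Write $\partial=y\frac{d}{dy}$.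

\begin{proposition}\label{prop:key}
Let $c\in\{8,9\}$ and $N=15-c$. Then $w^{c-1}L(y)\in\mathcal F$ for every Laurent polynomial $L$ with exponents in $[-N,N]$ and $\partial L(1)=0$.
\end{proposition}

Equation \eqref{eq:reality} forces zeros. The map $y\mapsto1/(\kappa y)$ exchanges $-1$ with $-1/\kappa$ and $1$ with $1/\kappa$. So $L_2$ is divisible by $(1+y)^7$, and $L_1$ by $(1+y)^8$. The simplest way to obtain $\partial L_j(1)=0$ is a double zero at $y=1$. A double zero of $L_2$ at $1$ forces a triple zero of $L_1^*$ at $1$, that is, of $L_1$ at $1/\kappa$; a double zero of $L_1$ at $1$ forces a triple zero of $L_2$ at $1/\kappa$. Thus $L_1$ needs $13$ zeros and $L_2$ needs $12$, while Proposition~\ref{prop:key} allows $2N=14$ and $2N=12$. This count explains the choice of numbers: for frequencies $c$ and $-(c+1)$, order $2c+1$ and step $2c$, it compares $c+5$ with $2(c-1)$ and $c+4$ with $2(c-2)$, and the second comparison first succeeds at $c=8$.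

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathbb G$ be the group of Section~\ref{sec:group} with $k=16$ and $x$ the lift of the curve $w$ of Section~\ref{sec:closed}. Put
\[
L_1=y^{-7}(1+y)^8(1-\kappa y)^3(1-y)^2,\qquad L_2=-y^{-6}(1+y)^7(1-\kappa y)^3(1-y)^2 .
\]
The exponents of $L_1$ lie in $[-7,6]$, those of $L_2$ in $[-6,6]$, and both have a double zero at $y=1$. By Proposition~\ref{prop:key} with $(c,N)=(8,7)$ and $(9,6)$, the functions $F_1=w^7L_1$ and $F_2=w^8L_2$ belong to $\mathcal F$. Substituting $1/(\kappa y)$ for $y$ turns the four factors of $L_1$ into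
\[
\kappa^7y^7,\qquad(\kappa y)^{-8}(1+\kappa y)^8,\qquad-y^{-3}(1-y)^3,\qquad(\kappa y)^{-2}(1-\kappa y)^2,
\]
so $L_1^*=-\kappa^{-3}y^{-6}(1+\kappa y)^8(1-\kappa y)^2(1-y)^3$. Both sides of \eqref{eq:reality} equal $-y^{-6}(1+y)^7(1+\kappa y)^8(1-\kappa y)^3(1-y)^3$. Hence $\dot wF_2=\overline G$, where by \eqref{eq:direct}
\[
G=\dot wF_1=8i\zeta^8y^{-7}(1+\kappa y)^7(1+y)^8(1-\kappa y)^3(1-y)^3 .
\]
This can vanish only if $|y|\in\{1,\kappa^{-1}\}$, whereas $|y|=\kappa^{-1/2}$. So $G$ has no zeros.

For $z\in\mathbb C$ let $F_z=zF_1+\bar zF_2\in\mathcal F$. Then $\dot wF_z=2\,\mathrm{Re}(zG)$ is real for all $t$. Given $t_0$, take $z=\overline{G(t_0)}$; then $\dot wF_z=2|G(t_0)|^2\neq0$ at $t_0$. By Lemma~\ref{lem:reduction}, for every inner product on $\mathfrak g_1$ the arc-length reparametrization of $x$ is length-minimizing near $x(t_0)$. Since $t_0$ is arbitrary, it is a geodesic, and it is periodic by Lemma~\ref{lem:closed}. The curve $x$ is immersed because $\dot w\neq0$, and it is real-analytic because it solves an analytic differential equation.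
\end{proof}

\begin{remark}
The covector has to change with $t_0$. If $F=\ell(\mathrm{Ad}_h[A,Z])$, then $\dot wF=\frac{d}{dt}\ell(\mathrm{Ad}_hZ)$ by \eqref{eq:Ad}, so $\int_0^{2\pi}\dot wF\,dt=0$. If $\dot wF$ is real, it vanishes somewhere, and so does $F$. No single $F$ serves the whole closed curve, and this is why the proof uses the family $F_z$, whose members have no common zero.
\end{remark}

\section{Functions in $\mathcal F$}\label{sec:functions}

\subsection{Realizations by polynomial vector fields}

We do not compute in the free algebra $\mathfrak L$. Instead, we map it to explicit vector fields, where $\ell\circ\mathrm{Ad}_h$ becomes the solution of an adjoint linear equation. Give the coordinates $z_1,\dots,z_n$ of $\mathbb C^n$ positive integer weights $d_1,\dots,d_n$, and give the field $z_1^{a_1}\cdots z_n^{a_n}\partial_{z_j}$ the weight $\sum a_id_i-d_j$. Weights add under brackets, and a polynomial field of weight $-l$ vanishes if $l>\max d_j$. For a field $U$ let $dU$ be its Jacobian matrix, so that $[U,U']=dU'\,U-dU\,U'$.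

\begin{lemma}\label{lem:realize}
Let $\hat A,\hat Z$ be polynomial fields of weight $-1$, with all $d_j\le16$. Let $U_t=\dot w(t)\hat A+\dot s(t)\hat Z$, let $\xi(t)\in\mathbb C^n$ satisfy $\dot\xi=U_t(\xi)$, and let the row vector $p(t)$ satisfy $\dot p=-p\,dU_t(\xi)$. Then $t\mapsto\langle p(t),[\hat A,\hat Z](\xi(t))\rangle$ belongs to $\mathcal F$.
\end{lemma}

\begin{proof}
Brackets of length $17$ in $\hat A,\hat Z$ have weight $-17$ and vanish, so there is a homomorphism $\theta$ from $\mathfrak L$ to polynomial fields with $\theta(A)=\hat A$, $\theta(Z)=\hat Z$. Let $\ell_t(Y)=\langle p(t),\theta(Y)(\xi(t))\rangle$. Then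
\[
\dot\ell_t(Y)=\langle p,\,d\theta(Y)\,U_t-dU_t\,\theta(Y)\rangle=\langle p,[U_t,\theta(Y)]\rangle=\ell_t([\dot wA+\dot sZ,Y]).
\]
By \eqref{eq:Ad} and \eqref{eq:h}, $\ell\circ\mathrm{Ad}_{h(t)}$ solves the same linear equation in $\mathfrak L^*$. With $\ell=\ell_0\circ\mathrm{Ad}_{h(0)}^{-1}$ the initial values agree, so $\ell_t=\ell\circ\mathrm{Ad}_{h(t)}$. Evaluate at $Y=[A,Z]$.
\end{proof}

Below, a polynomial in $w,s$ is regarded as a function of $t$ by evaluation along the curve.

\begin{lemma}\label{lem:ab}
\emph{(a)} Every polynomial in $w,s$ of degree at most $14$ belongs to $\mathcal F$.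

\emph{(b)} Let $\Phi_1,\Phi_2\in\mathbb C[w,s]$ have degrees at most $e_1,e_2$, where $e_1,e_2\geq0$ and $e_1+e_2+2\le16$, and let $\psi_1,\psi_2$ be functions of $t$ with $\dot\psi_j=\Phi_j\dot w$. Then $\psi_2\,\partial_s\Phi_1-\psi_1\,\partial_s\Phi_2\in\mathcal F$.
\end{lemma}

\begin{proof}
(a) Let $i+q\le14$ and $\Phi=w^is^{q+1}$. On $\mathbb C^3\ni(w,s,Q)$ with weights $1,1,i+q+2$ take $\hat A=\partial_w+\Phi\,\partial_Q$, $\hat Z=\partial_s$, and $\xi(t)=(w,s,Q)$ with $\dot Q=\Phi\dot w$. Since $U_t$ does not depend on $Q$, the component $p_Q$ of a solution of the adjoint equation is constant; take $p_Q=1$. As $[\hat A,\hat Z]=-\partial_s\Phi\,\partial_Q$, Lemma~\ref{lem:realize} gives $-(q+1)w^is^q\in\mathcal F$.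

(b) First let $\Phi_j$ be monomials of degrees $e_j'\le e_j$. On $\mathbb C^5\ni(w,s,\psi_1,\psi_2,Q)$ with weights $1$, $1$, $e_1'+1$, $e_2'+1$, $e_1'+e_2'+2$ take
\[
\hat A=\partial_w+\Phi_1\partial_{\psi_1}+\Phi_2\partial_{\psi_2}+\psi_1\Phi_2\,\partial_Q,\qquad\hat Z=\partial_s .
\]
Both fields have weight $-1$. Let $\xi(t)=(w,s,\psi_1,\psi_2,Q)$ with $\dot Q=\psi_1\Phi_2\dot w$, so that $\dot\xi=U_t(\xi)$. The adjoint equation contains $\dot p_Q=0$, $\dot p_{\psi_2}=0$ and $\dot p_{\psi_1}=-p_Q\Phi_2\dot w=-p_Q\dot\psi_2$. A suitable initial value therefore gives $p_Q=1$, $p_{\psi_2}=0$, $p_{\psi_1}=-\psi_2$. Since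
\[
[\hat A,\hat Z]=-\big(\partial_s\Phi_1\,\partial_{\psi_1}+\partial_s\Phi_2\,\partial_{\psi_2}+\psi_1\partial_s\Phi_2\,\partial_Q\big),
\]
Lemma~\ref{lem:realize} gives $\psi_2\partial_s\Phi_1-\psi_1\partial_s\Phi_2\in\mathcal F$.

In general, write $\Phi_1=\sum a_\alpha\Phi_{1\alpha}$, $\Phi_2=\sum b_\beta\Phi_{2\beta}$ with monomials, fix primitives $\psi_{1\alpha},\psi_{2\beta}$ of $\Phi_{1\alpha}\dot w,\Phi_{2\beta}\dot w$, and put $\tilde\psi_1=\sum a_\alpha\psi_{1\alpha}$, $\tilde\psi_2=\sum b_\beta\psi_{2\beta}$. Summing the monomial case with coefficients $a_\alpha b_\beta$ gives $\tilde\psi_2\partial_s\Phi_1-\tilde\psi_1\partial_s\Phi_2\in\mathcal F$. The differences $\psi_j-\tilde\psi_j$ are constants, and $\partial_s\Phi_j$ has degree at most $13$, so it lies in $\mathcal F$ by (a).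
\end{proof}

\subsection{Symmetric and antisymmetric Laurent polynomials}

Put
\[
r=y+y^{-1}-2=\frac{(1-y)^2}{y},\qquad\sigma=y-y^{-1},\qquad\mu=\frac{17}8=\frac{1+\kappa}\kappa .
\]
Then $r=\mu s-2$ along the curve, so polynomials in $s$ and in $r$ are the same, and
\begin{equation}\label{eq:rs}
\partial r=\sigma,\qquad\partial\sigma=r+2,\qquad\sigma^2=r(r+4),\qquad\frac{1+y}{1-y}=-\frac\sigma r .
\end{equation}
Call a Laurent polynomial \emph{symmetric} or \emph{antisymmetric} if it is even or odd under $y\mapsto1/y$; every Laurent polynomial is the sum of a symmetric and an antisymmetric one with exponents in the same range $[-N,N]$. The symmetric ones are the polynomials in $r$ of degree at most $N$, by induction on the top exponent. An antisymmetric one vanishes at $y=\pm1$, so it is $\sigma\tilde P(r)$ with $\deg\tilde P\le N-1$. A prime denotes $d/dr$.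

Part (a) of Lemma~\ref{lem:ab} produces only the functions $w^{c-1}L$ with $L$ symmetric. These do not suffice.

\begin{remark}
No nonzero $F=\sum_{c=1}^{15}w^{c-1}p_c(r)$ with polynomials $p_c$ makes $\dot wF$ real. Indeed, put $p_{16}=0$. Comparing weights under the shift by $\tau$ and using \eqref{eq:direct}, \eqref{eq:conj}, reality gives, for each $c$,
\[
(1-y)(1+\kappa y)^{16-c}p_{17-c}(r)=\kappa^3y^{8-c}(1-\kappa y)(1+y)^{c-1}\bar p_c(r^*),\qquad r^*=\kappa y+(\kappa y)^{-1}-2,
\]
on a circle, hence identically. If $p_c\neq0$, count the zeros of both sides, with multiplicity, in $O=\{\kappa^{2j}:j\in\mathbb Z\}$. For $p_{17-c}(r)$ the number is even, since $y\mapsto1/y$ pairs the points of $O$ other than $1$ and $r$ has a double zero at $1$. For $\bar p_c(r^*)$ it is even, since this function is invariant under $y\mapsto1/(\kappa^2y)$, which pairs all points of $O$. So the left side has an odd and the right side an even number of zeros in $O$, a contradiction.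
\end{remark}

Part (b) gives more, because a primitive of $\Phi\dot w$ need not be a polynomial in $w,s$. We look for primitives of the form $w^aJ(y)$ where $J$ has an antisymmetric part. By \eqref{eq:y} and \eqref{eq:w}, $\frac{d}{dt}J=-17i\,\partial J$ and $w/\dot w=(1+\kappa y)/(8i(1-y))$, so
\begin{equation}\label{eq:primitive}
\frac{d}{dt}(w^aJ)=w^{a-1}\phi\,\dot w,\qquad\phi=aJ-\mu\,\frac{1+\kappa y}{1-y}\,\partial J .
\end{equation}
We need $\phi$ to be a polynomial in $r$. First, $\phi$ must have no pole at $y=1$, so $\partial J(1)=0$. For $J=S(r)+\sigma\tilde P(r)$, \eqref{eq:rs} gives $\partial J=\sigma S'+(r+2)\tilde P+\sigma^2\tilde P'$, and $r=\sigma=0$ at $y=1$, so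
\begin{equation}\label{eq:atone}
\partial J(1)=2\tilde P(0).
\end{equation}
The antisymmetric part must be of the form $\sigma r\rho(r)$; this is the origin of the condition $\partial L(1)=0$ in Proposition~\ref{prop:key}. Second, the antisymmetric part of $\phi$ must vanish, and this determines $S'$. Put
\[
\nu=\frac\kappa{(1+\kappa)^2}=\frac{72}{289}=\frac1{\mu(1+\kappa)},\qquad1-4\nu=\frac1{289},\qquad C_\kappa=\frac{2\mu(1+\kappa)^2}{1-\kappa}\neq0 .
\]

\begin{lemma}\label{lem:primitive}
Let $a\ge1$ be an integer, $\rho\in\mathbb C[r]$ and $\rho^\sharp=(2r+6)\rho+r(r+4)\rho'$. Let $S\in\mathbb C[r]$ satisfy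
\begin{equation}\label{eq:S}
(1-\kappa)S'=\tfrac{2a}\mu\,r\rho+(1+\kappa)\rho^\sharp,
\end{equation}
and let $J=S+\sigma r\rho$. Then the function $\phi$ in \eqref{eq:primitive} is a polynomial in $r$, and
\[
\phi'=C_\kappa\,\mathcal Q_a\rho,\qquad\mathcal Q_a\rho=a^2\nu^2r\rho+a\nu(\rho^\sharp-\rho)+\nu(r\rho^\sharp)'+(\rho^\sharp)' .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:rs}, $\partial(\sigma r\rho)=(r+2)r\rho+r(r+4)(\rho+r\rho')=r\rho^\sharp$, so $\partial J=\sigma S'+r\rho^\sharp$. Moreover
\[
\frac{1+\kappa y}{1-y}=\frac{1-\kappa}2+\frac{1+\kappa}2\cdot\frac{1+y}{1-y}=\frac{1-\kappa}2-\frac{1+\kappa}2\cdot\frac\sigma r,\qquad\frac\sigma r\,\partial J=(r+4)S'+\sigma\rho^\sharp .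
\]
Hence
\[
\phi=aS+a\sigma r\rho-\tfrac\mu2(1-\kappa)(\sigma S'+r\rho^\sharp)+\tfrac\mu2(1+\kappa)\big((r+4)S'+\sigma\rho^\sharp\big).
\]
The antisymmetric part is $\sigma\big[ar\rho-\frac\mu2\big((1-\kappa)S'-(1+\kappa)\rho^\sharp\big)\big]$, which vanishes by \eqref{eq:S}. So $\phi=aS-\frac\mu2(1-\kappa)r\rho^\sharp+\frac\mu2(1+\kappa)(r+4)S'$. Multiply by $1-\kappa$ and insert \eqref{eq:S} in the last term:
\[
(1-\kappa)\phi=a(1-\kappa)S-\tfrac\mu2(1-\kappa)^2r\rho^\sharp+a(1+\kappa)r(r+4)\rho+\tfrac\mu2(1+\kappa)^2(r+4)\rho^\sharp .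
\]
Differentiate, using \eqref{eq:S} again and $(r(r+4)\rho)'=\rho^\sharp-2\rho$:
\[
(1-\kappa)\phi'=\tfrac{2a^2}\mu r\rho+2a(1+\kappa)(\rho^\sharp-\rho)+\tfrac\mu2\big[(1+\kappa)^2-(1-\kappa)^2\big](r\rho^\sharp)'+2\mu(1+\kappa)^2(\rho^\sharp)' .
\]
The bracket equals $4\kappa$. Dividing by $2\mu(1+\kappa)^2$ and using $\nu=1/(\mu(1+\kappa))=\kappa/(1+\kappa)^2$ gives the formula.
\end{proof}

For $\rho=r^m$ we have $\rho^\sharp=(m+2)r^{m+1}+(4m+6)r^m$. Hence $\deg S\le m+2$, $\deg\phi\le m+2$, and collecting the four terms of $\mathcal Q_a$ gives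
\begin{equation}\label{eq:Q}
\begin{aligned}
\mathcal Q_ar^m={}&\nu\big[(m+2)^2+a(m+2)+\nu a^2\big]r^{m+1}\\
&+\big[a\nu(4m+5)+\nu(4m+6)(m+1)+(m+1)(m+2)\big]r^m+m(4m+6)r^{m-1}.
\end{aligned}
\end{equation}

\subsection{Proof of Proposition~\ref{prop:key}}

\emph{Reduction.} Write $L=S(r)+\sigma\tilde P(r)$ with $\deg S\le N$, $\deg\tilde P\le N-1$. Since $(c-1)+N=14$, Lemma~\ref{lem:ab}(a) gives
\begin{equation}\label{eq:sym}
w^{c-1}p(r)\in\mathcal F\qquad\text{whenever }\deg p\le N .
\end{equation}
By \eqref{eq:atone}, $\tilde P=rP$ with $\deg P\le N-2$. Let $\mathcal W$ be the vector space of all $P\in\mathbb C[r]$ with $w^{c-1}\sigma rP(r)\in\mathcal F$. We must show that $1,r,\dots,r^{N-2}\in\mathcal W$.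

\emph{Elements of $\mathcal W$.} To land in $w^{c-1}$ times a function of $y$, we combine two primitives $w^{a_1}J_1$, $w^{a_2}J_2$ with $a_1+a_2=c$. Take $a_1=c-1$, $a_2=1$; all that matters below is $a_1\neq a_2$. Let $m_1,m_2\ge0$ with $M=m_1+m_2\le N-3$. Apply Lemma~\ref{lem:primitive} to $(a_j,r^{m_j})$, obtaining $S_j,J_j,\phi_j$, and put $\Phi_j=w^{a_j-1}\phi_j$, $\psi_j=w^{a_j}J_j$. Then $\Phi_j$ is a polynomial in $w,s$ of degree at most $e_j=a_j+m_j+1$, we have $\dot\psi_j=\Phi_j\dot w$ by \eqref{eq:primitive}, and $e_1+e_2+2=c+M+4\le c+N+1=16$. Since $\partial_s\Phi_j=\mu C_\kappa w^{a_j-1}\mathcal Q_{a_j}r^{m_j}$, Lemma~\ref{lem:ab}(b) shows that $\mathcal F$ contains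
\[
w^{c-1}\big[(S_2+\sigma r\,r^{m_2})\,\mathcal Q_{a_1}r^{m_1}-(S_1+\sigma r\,r^{m_1})\,\mathcal Q_{a_2}r^{m_2}\big].
\]
The terms with $S_j$ are polynomials in $r$ of degree at most $M+3\le N$, so \eqref{eq:sym} removes them. Therefore
\[
W_{m_1,m_2}=r^{m_2}\mathcal Q_{a_1}r^{m_1}-r^{m_1}\mathcal Q_{a_2}r^{m_2}\in\mathcal W\qquad(m_1+m_2\le N-3).
\]

\emph{Sums.} Let $d=a_1-a_2=c-2\neq0$ and $\Theta=\nu c>0$. As $a_1^2-a_2^2=dc$, formula \eqref{eq:Q} gives
\[
(\mathcal Q_{a_1}-\mathcal Q_{a_2})r^m=\nu d\big[(m+2+\Theta)r^{m+1}+(4m+5)r^m\big].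
\]
Since $W_{M,0}+W_{0,M}=(\mathcal Q_{a_1}-\mathcal Q_{a_2})r^M+r^M(\mathcal Q_{a_1}-\mathcal Q_{a_2})1$, we obtain
\[
U_M=(M+4+2\Theta)r^{M+1}+(4M+10)r^M\in\mathcal W\qquad(0\le M\le N-3).
\]
The leading coefficients are nonzero. So once $1\in\mathcal W$, the elements $U_0,\dots,U_{N-3}$ give successively $r,\dots,r^{N-2}\in\mathcal W$. One more element is needed to reach $1$.

\emph{A difference.} By \eqref{eq:Q} with $m=1$ and $m=0$,
\begin{align*}
\mathcal Q_ar&=\nu(9+3a+\nu a^2)r^2+(9a\nu+20\nu+6)r+10,\\
\mathcal Q_a1&=\nu(4+2a+\nu a^2)r+(5a\nu+6\nu+2),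
\end{align*}
so $\mathcal Q_ar-r\mathcal Q_a1=\nu(5+a)r^2+(4+14\nu+4a\nu)r+10$. The difference $W_{1,0}-W_{0,1}$ is the sum of these expressions for $a=a_1$ and $a=a_2$, and $M=1$ is allowed because $N-3\ge3$. Hence
\[
U^*=(10\nu+\Theta)r^2+(8+28\nu+4\Theta)r+20\in\mathcal W .
\]
We show that $U_0=(4+2\Theta)r+10$, $U_1=(5+2\Theta)r^2+14r$ and $U^*$ span the polynomials of degree at most $2$. The linear functional $\Lambda$ on this space with
\[
\Lambda(1)=1,\qquad\Lambda(r)=\frac{-5}{2+\Theta},\qquad\Lambda(r^2)=\frac{70}{(2+\Theta)(5+2\Theta)}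
\]
annihilates $U_0$ and $U_1$, which are linearly independent. On the other hand,
\begin{align*}
(2+\Theta)(5+2\Theta)\Lambda(U^*)&=70(10\nu+\Theta)-5(8+28\nu+4\Theta)(5+2\Theta)+20(2+\Theta)(5+2\Theta)\\
&=700\nu+70\Theta-140\nu(5+2\Theta)=70\,\Theta(1-4\nu)\neq0 ;
\end{align*}
here $1-4\nu=(1-\kappa)^2/(1+\kappa)^2$, so $\kappa\neq1$ is used once more. Thus $U^*$ is not in the span of $U_0,U_1$, the three polynomials form a basis, and $1\in\mathcal W$. This proves Proposition~\ref{prop:key}, and with it Theorem~\ref{thm:main}. \qed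

\section{Higher rank and prescribed period}\label{sec:rank}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $\mathbb G$, $V=\mathfrak g_1$, $w$ and $x$ be as in the proof of Theorem~\ref{thm:main}. For $k=2$ take $\mathbb G$ itself. For $k\ge3$ let $\mathbb G'=\mathbb G\times\mathbb R^{k-2}$, a Carnot group of rank $k$ with first layer $V\oplus\mathbb R^{k-2}$ and higher layers $\mathfrak g_j$. Fix any inner product on the first layer. The two summands need not be orthogonal, and here we use that Theorem~\ref{thm:main} holds for every inner product on $V$.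

The orthogonal complement of $\mathbb R^{k-2}$ has dimension $2$ and meets $\mathbb R^{k-2}$ only in $0$, so it is the graph of a linear map $\varphi\colon V\to\mathbb R^{k-2}$. Give $V$ the inner product with norm $|v|_V=|v+\varphi(v)|$. For $z\in\mathbb R^{k-2}$,
\[
|v+z|^2=|v+\varphi(v)|^2+|z-\varphi(v)|^2\ge|v|_V^2,
\]
so the projection $\mathbb G'\to\mathbb G$ maps horizontal curves to horizontal curves and does not increase length. Let $u$ be the control of $x$, and let $x'(t)=\big(x(t),\int_0^t\varphi(u)\big)$. Its control is $u+\varphi(u)$, so $x'$ and $x$ have the same length on every interval. A curve in $\mathbb G'$ shorter than an arc of $x'$, with the same end points, would project to a curve shorter than the corresponding arc of $x$. Since $x$ is locally minimizing for $|\cdot|_V$, the curve $x'$ is locally minimizing in $\mathbb G'$. It is closed, because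
\[
\int_0^t\varphi(u)=\varphi\big((w(t)-w(0))A+\overline{(w(t)-w(0))}B\big)
\]
is $2\pi$-periodic. So its arc-length parametrization is a periodic geodesic.

Finally, in any Carnot group, if $\gamma$ is a geodesic with period $T_0$, then $t\mapsto\delta_\varrho(\gamma(t/\varrho))$ is parametrized by arc length, is locally minimizing because $\delta_\varrho$ multiplies distances by $\varrho$, and has period $\varrho T_0$. Every $T>0$ occurs.
\end{proof}

\begin{thebibliography}{9}

\bibitem{flow}
\emph{Sub-Riemannian Geodesic Flow On Meta-Abelian Carnot Groups},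
\texttt{https://people.ucsc.edu/\textasciitilde abravodo/carnot-ABD.pdf}.

\end{thebibliography}
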